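# Countable coverings, difference sets, and invariant measures on groups

## 1. An invariant measure forces a large difference set

For a subset $E$ of a group $G$ and an element $g\in G$ we have
$$g\in EE^{-1}\iff E\cap gE\neq\emptyset, \tag{1}$$
because $g=ee'^{-1}$ with $e,e'\in E$ says exactly that $e=ge'$. We use (1) all the time.

Suppose first that $G$ carries a *countably additive* left-invariant probability measure $\mu$, and that $G=\bigcup_{n<\omega}X_n$ with every $X_n$ measurable. Write $X_{\le n}=X_0\cup\dots\cup X_n$. By continuity from below $\mu(X_{\le n})\to 1$, so $\mu(X_{\le n})>\frac12$ for some $n$. Then for every $g$ the sets $X_{\le n}$ and $gX_{\le n}$ both have measure more than $\frac12$, so they meet. By (1), $X_{\le n}X_{\le n}^{-1}=G$. If a countable covering of a group by measurable pieces is given, the pieces of bounded index already have all of $G$ as their difference set.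

These notes are about a model-theoretic version of this observation and about its converse. Let us fix the setting. A group $G$ is regarded as a first-order structure, possibly with additional structure.

**Saturation.** The structure $G$ is *$\aleph_0$-saturated* if every set of formulas in finitely many variables, with parameters in a finite subset of $G$, that is finitely satisfiable in $G$ is realized in $G$. It is *$\aleph_1$-saturated* if the same holds with countable parameter sets. In that case one may also allow countably many variables: pass to a complete finitely satisfiable type and realize the variables one after another.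

**Type-definable sets.** A set $X\subseteq G$ is *0-type-definable* if it is an intersection of sets defined by formulas without parameters. Example: in an ordered field the infinitesimals $\bigcap_{n\ge1}\{x:|x|<\frac1n\}$ form a 0-type-definable subset of the additive group. A union of two 0-type-definable sets is again one, since $\bigcap_i\varphi_i\cup\bigcap_j\psi_j=\bigcap_{i,j}(\varphi_i\cup\psi_j)$.

**The number $k_G$.** With each $\aleph_0$-saturated group one associates a natural number $k_G$, and it is known that $k_G\in\{2,3\}$. All we need is when it is $2$: *$k_G=2$ holds exactly when for every covering of $G$ by countably many 0-type-definable sets $X_n$ there is some $n<\omega$ with $G=X_{\le n}\cdot X_{\le n}^{-1}$.* For a finite group this is clear: $X_{\le n}=G$ for large $n$.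

**Definable amenability.** $G$ is *definably amenable* if there is a left-invariant finitely additive probability measure $\mu$ on the Boolean algebra $\mathrm{Def}(G)$ of subsets of $G$ definable with parameters. Example: let $G=(K,+)$ for a real closed field $K$, with the field structure. By o-minimality a definable $Y\subseteq K$ is a finite union of points and intervals, so exactly one of $Y$, $K\setminus Y$ contains a half-line $(r,\infty)$. Put $\mu(Y)=1$ if $Y$ does and $\mu(Y)=0$ otherwise. Two disjoint sets cannot both contain a half-line, so $\mu$ is finitely additive, and it is invariant under translation.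

It is convenient to pass to complements. Call $D\subseteq G$ **two-covering** if $D\cup gD=G$ for some $g\in G$. By (1), $D$ is two-covering exactly when $E=G\setminus D$ has $EE^{-1}\ne G$. Example: in $(K,+)$ the set $D=K\setminus[0,1]$ is two-covering, as $D+2\supseteq[0,1]$.

**Lemma 1.1.** Let $G$ be $\aleph_0$-saturated. Let $G=\bigcup_nX_n$ with $X_n$ 0-type-definable and $G\neq X_{\le n}X_{\le n}^{-1}$ for all $n$. Then there are $g_n\in G$ and 0-definable sets $D_n$ with $D_n\cup g_nD_n=G$ and $D_n\cap X_{\le n}=\emptyset$. In particular each $x\in G$ lies in only finitely many $D_n$. Conversely, if there are 0-definable two-covering sets $D_n$ ($n<\omega$) such that each point lies in only finitely many of them, then $k_G=3$.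

*Proof.* Choose $g_n\notin X_{\le n}X_{\le n}^{-1}$, so $X_{\le n}\cap g_nX_{\le n}=\emptyset$. The set $X_{\le n}$ is 0-type-definable, say by a family of formulas closed under finite conjunctions. The set of all formulas $\varphi(x)\wedge\varphi(g_n^{-1}x)$, with $\varphi$ in this family, is not realized, and it has the single parameter $g_n$. By $\aleph_0$-saturation it is not finitely satisfiable, so some $\varphi$ defines a set $Y_n\supseteq X_{\le n}$ with $Y_n\cap g_nY_n=\emptyset$. Put $D_n=G\setminus Y_n$. A point of $X_m$ can lie in $D_n$ only for $n<m$.

For the converse, let $D_n\cup g_nD_n=G$ and put $X_n=\bigcap_{m\ge n}(G\setminus D_m)$. These sets are 0-type-definable and increase with $n$, and they cover $G$ because each point is in finitely many $D_m$. Since $X_n\subseteq G\setminus D_n$, the sets $X_n$ and $g_nX_n$ are disjoint, so $g_n\notin X_{\le n}X_{\le n}^{-1}$ for every $n$. Hence $k_G\ne2$. $\square$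

We say that a sequence $(D_n)$ is *point-finite* if each point lies in only finitely many $D_n$. So $k_G=2$ says that *there is no point-finite sequence of 0-definable two-covering sets*. Now the easy case survives with only finite additivity.

**Proposition 1.2.** If $G$ is $\aleph_0$-saturated and definably amenable, then $k_G=2$.

*Proof.* Otherwise take $D_n,g_n$ from Lemma 1.1. From $1\le\mu(D_n)+\mu(g_nD_n)=2\mu(D_n)$ we get $\mu(D_n)\ge\frac12$. Let $S_0$ be the Stone space of the Boolean algebra of 0-definable subsets of $G$. The measure $\mu$ extends to a countably additive Borel probability $m$ on $S_0$ with $m([D])=\mu(D)$. By continuity from above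
$$m\Big(\bigcap_N\bigcup_{n\ge N}[D_n]\Big)=\lim_N m\Big(\bigcup_{n\ge N}[D_n]\Big)\ge\tfrac12 .$$
So some $p\in S_0$ contains infinitely many $D_n$. By $\aleph_0$-saturation $p$ is realized by some $x\in G$, which then lies in infinitely many $D_n$, a contradiction. $\square$

What changes when no measure is given? The conclusion of Proposition 1.2 makes sense for every $\aleph_0$-saturated group. The notes "Generic properties of groups" (https://github.com/wugouzi/notes) contain the following.

**Conjecture.** Assume that $G$ is an $\aleph_0$-saturated group. If $k_G=2$, then $G$ is definably amenable.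

## 2. From no measure to a point-finite sequence: two gaps

We shall see that the conjecture is false. Consider first how one would try to prove it, by contraposition. Suppose that there is no invariant measure. Separation by a hyperplane should give finite families of sets that witness this. It does, and the outcome is the following theorem, in which $n\ge1$ is always understood.

**Theorem 2.** Let $G$ be any group and $\mathcal B$ a left-invariant Boolean algebra of subsets of $G$ (e.g. $\mathrm{Def}(G)$). The following are equivalent.

1. There is a left-invariant finitely additive probability measure on $\mathcal B$.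
2. Whenever $E_1,\dots,E_n\in\mathcal B$ and every point of $G$ lies in more than $n/2$ of the $E_i$, some $i$ satisfies $E_iE_i^{-1}=G$.
3. There is $\varepsilon>0$ such that whenever $E_1,\dots,E_n\in\mathcal B$ and every point of $G$ lies in at least $(1-\varepsilon)n$ of the $E_i$, some $i$ satisfies $E_iE_i^{-1}=G$.

"More than $n/2$" in (2) cannot be weakened to "at least $n/2$".

So if $G$ is not definably amenable, then for each $\varepsilon>0$ there are definable two-covering sets $D_1,\dots,D_n$ such that every point lies in at most $\varepsilon n$ of them. We want a point-finite infinite sequence of 0-definable two-covering sets. The attempt stops at two places.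

First, the $D_i$ are definable with *parameters*, and $k_G$ sees only 0-definable sets. Second, take the families for $\varepsilon=2^{-k}$, $k<\omega$, and choose one set $D^{(k)}$ from each. Nothing prevents a point from lying in $D^{(k)}$ for all $k$: it occupies only a small fraction of each family, but the chosen set may be in that fraction. A Borel–Cantelli choice would need a measure, which is what we lack.

Each gap is real, and each yields a counterexample.

**Theorem 1.** Let $K$ be an $\aleph_0$-saturated real closed field and $G=\mathrm{PSL}_2(K)$ in the pure language of groups. Then $G$ is $\aleph_0$-saturated, $k_G=2$, and $G$ is not definably amenable.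

**Theorem 3.** There is an $\aleph_1$-saturated group $G$ (with additional structure) which is not definably amenable, but $k_{(G,A)}=2$ for every $A\subseteq G$ such that $(G,a)_{a\in A}$ is $\aleph_0$-saturated (in particular for every countable $A$).

Here $k_{(G,A)}$ is the number $k$ of the structure $(G,a)_{a\in A}$, so "0-definable" becomes "$A$-definable". Theorem 1 uses the first gap only, Theorem 3 the second. Each of them refutes the conjecture.

## 3. One conjugacy class of $\mathrm{PSL}_2(K)$

We prove Theorem 1. If a group has many automorphisms, each nonempty 0-type-definable set is big, since it is invariant under all of them. In $\mathrm{PSL}_2(K)$ as a pure group, a single conjugacy class is already big enough.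

**Step 1: saturation.** *This makes $k_G$ meaningful.* The group $G=SL_2(K)/\{\pm1\}$ is interpretable in $K$ without parameters: elements are matrices of determinant $1$, and equality is "$X=Y$ or $X=-Y$". Given a finitely satisfiable set of formulas over a finite subset of $G$, choose representing matrices of the parameters. The formulas translate into a finitely satisfiable set of formulas over finitely many elements of $K$. It is realized in $K$, and the realizing matrices give a realization in $G$.

**Step 2: the product of a conjugacy class with itself.** *We find a set $C$ contained in some $X_n$ with $CC^{-1}=G$.* Let $G=\bigcup_nX_n$ with $X_n$ 0-type-definable, let $h=\pm\mathrm{diag}(2,\frac12)$, and choose $n$ with $h\in X_n$. Conjugation by any element of $GL_2(K)$ preserves $SL_2(K)$ and $\{\pm1\}$, so it induces an automorphism of the pure group $G$. Automorphisms preserve 0-definable sets, hence they preserve $X_n$. Therefore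
$$X_n\supseteq C:=\{\pm g\,\mathrm{diag}(2,\tfrac12)\,g^{-1}:g\in GL_2(K)\}.$$
Swapping the basis vectors conjugates $\mathrm{diag}(2,\frac12)$ to its inverse, so $C=C^{-1}$. We claim $CC^{-1}=CC=G$.

Let $\tilde C\subseteq SL_2(K)$ be the $GL_2(K)$-conjugacy class of $\mathrm{diag}(2,\frac12)$. A matrix in $SL_2(K)$ of trace $\frac52$ has characteristic polynomial $t^2-\frac52t+1=(t-2)(t-\frac12)$, with distinct roots in $K$, so it is diagonalizable. Hence $\tilde C$ is the set of all elements of $SL_2(K)$ of trace $\frac52$.

Next, all non-central elements of $SL_2(K)$ with the same trace $\tau$ are $GL_2(K)$-conjugate. Indeed let $A$ be one. It is not a scalar matrix, so some vector $v$ is not an eigenvector. By Cayley–Hamilton $A(Av)=\tau Av-v$, so in the basis $(v,Av)$ the matrix of $A$ is $\begin{pmatrix}0&-1\\1&\tau\end{pmatrix}$, which depends only on $\tau$.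

The set $\tilde C\tilde C$ is invariant under $GL_2(K)$-conjugation. So to see that it contains every non-central element, it suffices to find in it, for each $\tau\in K$, one non-central element of trace $\tau$. Put
$$a=\tfrac23\big(\tau-\tfrac54\big),\qquad d=\tfrac52-a,\qquad b=1,\qquad c=ad-1 .$$
Then $ad-bc=1$ and $a+d=\frac52$, so $\begin{pmatrix}a&b\\c&d\end{pmatrix}\in\tilde C$. The product
$$\begin{pmatrix}2&0\\0&\frac12\end{pmatrix}\begin{pmatrix}a&b\\c&d\end{pmatrix}=\begin{pmatrix}2a&2\\ c/2&d/2\end{pmatrix}$$
has trace $2a+\frac d2=\frac32a+\frac54=\tau$, and it is non-central because its upper right entry is $2\ne0$.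

So $CC$ contains every nontrivial element of $G$. Also $1=hh^{-1}\in CC^{-1}$. Hence $G=CC^{-1}\subseteq X_{\le n}X_{\le n}^{-1}$. The covering was arbitrary, so $k_G=2$.

**Step 3: intervals of the projective line are definable.** *We prepare sets on which an invariant measure will contradict itself.* For $x\in K$ let $u(x)=\pm\begin{pmatrix}1&x\\0&1\end{pmatrix}$, and put $u=u(1)$, $w=\pm\begin{pmatrix}0&-1\\1&0\end{pmatrix}$. Let $G$ act on $P^1(K)=K\cup\{\infty\}$ by Möbius maps; so $u(x)z=z+x$ and $wz=-1/z$. The following sets are definable in the pure group $G$ from $u,w$.

- $U=C_G(u)=\{u(x):x\in K\}$. A matrix $g$ representing an element of $C_G(u)$ conjugates $\begin{pmatrix}1&1\\0&1\end{pmatrix}$ to plus or minus itself. The minus sign is impossible, since the traces are $2$ and $-2$. The matrices commuting with $\begin{pmatrix}0&1\\0&0\end{pmatrix}$ are $\begin{pmatrix}r&s\\0&r\end{pmatrix}$, and determinant $1$ gives $r=\pm1$.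
- $B=N_G(U)$, which is the stabilizer of $\infty$, i.e. the image of the upper triangular matrices. The nontrivial elements of $U$ fix only $\infty$, so an element $g$ normalizing $U$ satisfies $g\infty=\infty$. Conversely, if $b=\pm\begin{pmatrix}s&r\\0&s^{-1}\end{pmatrix}$, then $bu(x)b^{-1}=u(s^2x)$, so $b$ normalizes $U$.
- $U^+=\{bub^{-1}:b\in B\}=\{u(s^2):s\ne0\}=\{u(x):x>0\}$, as positive elements of the real closed field $K$ are squares.
- $S=U^+wB=\{g:g\infty\in(0,\infty)\}$. Indeed $u(x)wb\infty=u(x)0=x$ for $b\in B$. Conversely, if $g\infty=x>0$, then $(u(x)w)^{-1}g$ fixes $\infty$ and so lies in $B$.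

For $Y\subseteq P^1(K)$ let $\hat Y=\{g\in G:g\infty\in Y\}$. Then $g\hat Y=\widehat{gY}$, and $\hat K=UwB$, $\widehat{\{\infty\}}=B$.

**Step 4: there is no invariant measure.** *We compute the measures of intervals and get zero everywhere.* Suppose $\mu$ is a left-invariant finitely additive probability measure on $\mathrm{Def}(G)$. All sets below are obtained from translates of $S$, $UwB$, $B$ by Boolean operations, so they are definable.

Since $\widehat{(1,\infty)}=uS\subseteq S$ and $\mu(uS)=\mu(S)$, we get $\mu(\widehat{(0,1]})=\mu(S)-\mu(uS)=0$. Since $w(0,1]=(-\infty,-1]$, we get $\mu(\widehat{(-\infty,-1]})=0$, and translating by $u$ gives $\mu(\widehat{(-\infty,0]})=0$. Since $w(0,\infty)=(-\infty,0)$, we get $\mu(S)=\mu(\widehat{(-\infty,0)})=0$.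

Hence $\mu(\hat K)=\mu(\widehat{(-\infty,0]})+\mu(S)=0$, and so $\mu(B)=1$. But $wB=\widehat{\{0\}}$ is disjoint from $B$, and $\mu(wB)=\mu(B)=1$. This is a contradiction, and Theorem 1 is proved. $\blacksquare$

## 4. Two named elements give $k=3$

Step 2 depended on there being no named elements, since it used all automorphisms. Step 4 used only $u$ and $w$. What happens if we name these two?

**Proposition 4.1.** For $G$ as in Theorem 1 and $u,w$ as above, $k_{(G,u,w)}=3$.

*Proof.* Naming two elements keeps $\aleph_0$-saturation. For $n\ge0$ let $D_n=\widehat{(n,n+1)}$. These sets are pairwise disjoint. We have $w(1,\infty)=(-1,0)$, so $D_0=uwuS$ and $D_n=u^nD_0$ are definable from $u,w$. Consider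
$$g(z)=\frac{z-\frac34}{2z-1}=\frac12-\frac1{8(z-\frac12)} .$$
Its matrix has determinant $-1+\frac32=\frac12>0$, and $\frac12$ is a square in $K$, so $g\in\mathrm{PSL}_2(K)$. Put $t=z-\frac12$. For $t\in(-\frac12,0)$ the values $-\frac1{8t}$ fill $(\frac14,\infty)$; for $t\in(0,\frac12)$ they fill $(-\infty,-\frac14)$; and $t=0$ goes to $\infty$. So $g(0,1)=(\frac34,\infty)\cup\{\infty\}\cup(-\infty,\frac14)$. Its complement $[\frac14,\frac34]$ lies in $(0,1)$. Hence $D_0\cup gD_0=G$, and with $g_n=u^ngu^{-n}$ we get $D_n\cup g_nD_n=G$. The $D_n$ are disjoint, so they form a point-finite sequence of two-covering sets, definable over $u,w$. Lemma 1.1 gives $k_{(G,u,w)}=3$. $\square$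

Disjoint two-covering sets also exclude a measure at once: each would have measure at least $\frac12$, and $D_0,D_1,D_2$ are three disjoint ones.

So the counterexample of Theorem 1 lives entirely in the first gap. Before closing that gap we prove Theorem 2, which shows what a family of two-covering sets has to look like in the absence of a measure.

## 5. Fractional coverings and fixed vectors in $L^2$

Let us look at (2) of Theorem 2 for small $n$. For $n=1$ or $n=2$ the hypothesis forces all $E_i=G$. For $n=3$ every point lies in at least two of three sets, and one of the sets must satisfy $E_iE_i^{-1}=G$. The constant is sharp: for $G=\mathbb Z/2$, which has the counting measure, take $E_1=\{0\}$, $E_2=\{1\}$. Every point lies in $1=n/2$ of these sets, but $E_iE_i^{-1}=\{0\}$.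

*Proof of Theorem 2.* **(1)⇒(2).** Let $\mu$ be as in (1). The number of $E_i$ containing a given point is an integer greater than $n/2$, so it is at least $\frac{n+1}2$. Integrating $\sum_i1_{E_i}\ge\frac{n+1}2$ gives $\sum_i\mu(E_i)\ge\frac{n+1}2$, so some $\mu(E_i)>\frac12$. Then $E_i$ meets each translate $gE_i$, i.e. $E_iE_i^{-1}=G$.

**(2)⇒(3).** Take $\varepsilon=\frac14$: at least $\frac34n$ is more than $\frac12n$.

**(3)⇒(1).** If (3) holds for some $\varepsilon$, it holds for every smaller positive one, so we may assume $\varepsilon<1$. Let
$$\mathcal D=\{D\in\mathcal B:\ D\cup gD=G\text{ for some }g\in G\},$$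
which contains $G$. Let $D_1,\dots,D_n\in\mathcal D$, with repetitions allowed, and $E_i=G\setminus D_i$. Then $E_iE_i^{-1}\ne G$ for all $i$. So by (3) some point lies in fewer than $(1-\varepsilon)n$ of the $E_i$:
$$\text{some point lies in more than }\varepsilon n\text{ of the }D_i . \tag{2}$$

**Step 1: a measure, not yet invariant, that is large on $\mathcal D$.** *By Kelley's argument we find a finitely additive probability $\nu$ on $\mathcal B$ with $\nu(D)\ge\varepsilon$ for all $D\in\mathcal D$.* Work in the real space $\ell^\infty(G)$. A convex combination with rational coefficients of functions $1_D$, $D\in\mathcal D$, has the form $f=\frac1n\sum_{i\le n}1_{D_i}$ with repetitions, so $\sup f>\varepsilon$ by (2). Approximating uniformly, each real convex combination has $\sup f\ge\varepsilon$. So the convex hull of $\{1_D:D\in\mathcal D\}$ is disjoint from $O=\{f:\sup f<\varepsilon\}$. The set $O$ is open, because $|\sup f-\sup f'|\le\|f-f'\|_\infty$. It is convex because $\sup$ is sublinear, and it contains $0$. By Hahn–Banach there are a continuous linear $\ell\neq0$ and $t\in\mathbb R$ with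
$$\ell(f)\le t\le\ell(h)\qquad\text{for } f\in O,\ h\in\mathrm{conv}\{1_D:D\in\mathcal D\}.$$
If $f\ge0$, then $-sf\in O$ for all $s>0$, so $-s\ell(f)\le t$ for all $s>0$, which forces $\ell(f)\ge0$. So $\ell$ is positive. Then $|\ell(f)|\le\|f\|_\infty\ell(1)$, and since $\ell\ne0$ we have $\ell(1)>0$. Rescale $\ell$ and $t$ so that $\ell(1)=1$. The constants $\varepsilon-\delta$ with $\delta>0$ lie in $O$, so $t\ge\varepsilon$. Put $\nu(Y)=\ell(1_Y)$ for $Y\in\mathcal B$.

**Step 2: the translates of $\nu$ are not too far from $\nu$.** *This turns the bound on $\mathcal D$ into a comparison of measures.* For $g\in G$ put $(g\nu)(Y)=\nu(g^{-1}Y)$. Let $Y\in\mathcal B$ and $E=Y\setminus g^{-1}Y$. Then $gE=gY\setminus Y$ is disjoint from $E\subseteq Y$, so $G\setminus E\in\mathcal D$ and $\nu(E)\le1-\varepsilon$. Hence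
$$\nu(Y)-(g\nu)(Y)\le\nu(Y\setminus g^{-1}Y)\le1-\varepsilon\qquad(g\in G,\ Y\in\mathcal B). \tag{3}$$

**Step 3: an invariant measure for each countable subgroup.** *A uniform overlap of all translates gives a nonzero fixed vector in a Hilbert space, and its square is an invariant density.* Let $S$ be the Stone space of $\mathcal B$. The group $G$ acts on it by homeomorphisms, $gp=\{gY:Y\in p\}$, and $g[Y]=[gY]$. Extend $\nu$ to a regular Borel probability on $S$, still called $\nu$, and let $g\nu$ be its image under $g$, so $(g\nu)(W)=\nu(g^{-1}W)$.

Inequality (3) holds for all Borel $W\subseteq S$. Indeed let $\delta>0$. By regularity of $\nu+g\nu$ there are a compact set inside $W$ and an open set containing $W$ whose difference has $(\nu+g\nu)$-measure less than $\delta$, and by compactness there is a clopen set $[Y]$ between them. Then $(\nu+g\nu)(W\triangle[Y])<\delta$, so $\nu(W)-g\nu(W)\le\nu([Y])-g\nu([Y])+\delta\le1-\varepsilon+\delta$. Let $\delta\to0$.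

Let $\Gamma\le G$ be a countable subgroup. Choose $c_\gamma>0$ with $\sum_{\gamma\in\Gamma}c_\gamma=1$ and put $\lambda=\sum_{\gamma\in\Gamma}c_\gamma\,\gamma\nu$. A Borel set $W$ is $\lambda$-null iff it is $\gamma\nu$-null for all $\gamma\in\Gamma$. For $g\in\Gamma$ the null sets of $g\lambda=\sum_\gamma c_\gamma\,g\gamma\nu$ are the same, so $g\lambda$ and $\lambda$ are equivalent measures. On the real Hilbert space $L^2(S,\lambda)$ put
$$\pi(g)f=\Big(\frac{d(g\lambda)}{d\lambda}\Big)^{1/2}f\circ g^{-1}\qquad(g\in\Gamma).$$
It preserves the norm: $\int|\pi(g)f|^2d\lambda=\int|f\circ g^{-1}|^2d(g\lambda)=\int|f|^2d\lambda$. It is a representation: for measures $\alpha\ll\beta$ one has $\frac{d(g\alpha)}{d(g\beta)}=\frac{d\alpha}{d\beta}\circ g^{-1}$, so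
$$\pi(g)\pi(h)f=\Big(\frac{d(g\lambda)}{d\lambda}\cdot\frac{d(gh\lambda)}{d(g\lambda)}\Big)^{1/2}f\circ h^{-1}\circ g^{-1}=\pi(gh)f .$$

Since $\nu\ll\lambda$ we may put $\xi=(d\nu/d\lambda)^{1/2}$. The same rule gives
$$\pi(g)\xi=\Big(\frac{d(g\lambda)}{d\lambda}\cdot\frac{d(g\nu)}{d(g\lambda)}\Big)^{1/2}=\Big(\frac{d(g\nu)}{d\lambda}\Big)^{1/2}.$$
Write $p=d\nu/d\lambda$ and $q=d(g\nu)/d\lambda$. Since $\sqrt{pq}\ge\min(p,q)=p-(p-q)^+$, with $W=\{p>q\}$ we get
$$\langle\pi(g)\xi,\xi\rangle\ge\int\min(p,q)\,d\lambda=1-\big(\nu(W)-g\nu(W)\big)\ge\varepsilon\qquad(g\in\Gamma).$$

Let $\eta$ be the element of least norm in the closed convex hull of $\{\pi(g)\xi:g\in\Gamma\}$. For $h\in\Gamma$ the isometry $\pi(h)$ maps this hull to itself, so $\pi(h)\eta$ also has least norm, and by uniqueness $\pi(h)\eta=\eta$. The half-space $\{f:\langle f,\xi\rangle\ge\varepsilon\}$ is closed, convex and contains all $\pi(g)\xi$, so $\langle\eta,\xi\rangle\ge\varepsilon$ and $\eta\neq0$. Likewise $\eta\ge0$ almost everywhere. Let $\mu=\eta^2\lambda$, a finite nonzero measure. For $g\in\Gamma$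
$$g\mu=(\eta\circ g^{-1})^2\,g\lambda=(\pi(g)\eta)^2\,\lambda=\eta^2\lambda=\mu .$$
Normalizing and restricting to clopen sets gives a $\Gamma$-invariant finitely additive probability on $\mathcal B$.

**Step 4: from countable subgroups to $G$.** *This is compactness.* The finitely additive probabilities on $\mathcal B$ form a closed, hence compact, subset of $[0,1]^{\mathcal B}$. For each $g\in G$ the set of those $\mu$ with $g\mu=\mu$ is closed. Finitely many elements of $G$ generate a countable subgroup, so by Step 3 these closed sets have the finite intersection property. A common point is a $G$-invariant probability. $\blacksquare$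

In these terms, by Lemma 1.1, $k_G=2$ says: *if each point lies in all but finitely many of the 0-definable sets $E_n$ ($n<\omega$), then some $E_nE_n^{-1}=G$*. Theorem 2 says that the fractional version of this, with parameters, characterizes definable amenability. Theorem 3, to which we now turn, says that the infinite version does not, even with parameters.

## 6. A paradoxical set on a 5-regular tree

By Proposition 4.1 the group of Theorem 1 cannot serve for Theorem 3: the order of $K$ makes infinitely many disjoint two-covering sets definable. We need a definable set $P$ that excludes a measure, but apart from this obligation $P$ should be as unstructured as possible, so that no sequence of definable two-covering sets becomes point-finite. The obligation will be this: there are two subgroups $H_1,H_2$ of order $5$ such that $P$ has at least two points on each $H_1$-orbit and at most one on each $H_2$-orbit. In this section we see how freely such sets can be prescribed.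

**Step 1: the group $F=H_1\ast H_2$.** *We realize a free product of two groups of order $5$ inside $SL_2$.* Let $a\in SL_2(\mathbb R)$ be rotation by $2\pi/5$, of order $5$. The line through $(\cos\theta,\sin\theta)$ is determined by $\theta$ modulo $\pi$, so $P^1(\mathbb R)\cong\mathbb R/\pi\mathbb Z$. There $a$ acts as translation by $2\pi/5$, so $\langle a\rangle$ acts faithfully by the translations by multiples of $\pi/5$. Use the coordinate $z=\cot\theta$, in which matrices act by Möbius maps, and let $J$ be the open arc of length $\pi/5$ centered at $\theta=\pi/2$, that is, $J=\{|z|<c\}$ with $c=\tan(\pi/10)$. Then $a^jJ\cap J=\emptyset$ for $5\nmid j$. Take $s>c^{-2}$ and $\varphi=\begin{pmatrix}0&-s^{-1/2}\\s^{1/2}&0\end{pmatrix}\in SL_2(\mathbb R)$, which acts as $z\mapsto-1/(sz)$. Then $\varphi(J)=\{|z|>\frac1{sc}\}\cup\{\infty\}$, and $\frac1{sc}<c$, so $\varphi(J)\supseteq P^1(\mathbb R)\setminus J$. Put $b=\varphi a\varphi^{-1}$ and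
$$\Omega_1=P^1(\mathbb R)\setminus J,\qquad\Omega_2=P^1(\mathbb R)\setminus\varphi(J)\subseteq J .$$
These sets are disjoint and nonempty. A nontrivial power of $a$ maps $\Omega_2\subseteq J$ into $\Omega_1$. A nontrivial power of $b$ maps $\varphi(J)\supseteq\Omega_1$ to some $\varphi(a^jJ)$ disjoint from $\varphi(J)$, hence into $\Omega_2$.

This is the situation of the ping-pong lemma. A reduced word that begins and ends with a nontrivial power of $a$ maps $\Omega_2$ into $\Omega_1$, so it is not the identity. Every other nonempty reduced word is conjugate to such a word, up to inversion: a word $b^i\cdots b^j$ is conjugated by $a$; a word $a^i\cdots b^j$ is conjugated to $a^{k+i}\cdots b^ja^{-k}$ with $k\not\equiv0,-i$ modulo $5$; and a word $b^i\cdots a^j$ is the inverse of one of the previous kind. So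
$$F:=\langle a,b\rangle=H_1\ast H_2,\qquad H_1=\langle a\rangle,\ H_2=\langle b\rangle\text{ of order }5 .$$
Fix a countable algebraically closed field $k_0\subseteq\mathbb C$ with $F\le SL_2(k_0)$.

**Step 2: legal sets and the tree.** *We turn the obligation on $P$ into a local condition on a tree.* Let $O$ be a free left $F$-set. Call $Q\subseteq O$ **legal** if for all $z\in O$
$$|Q\cap H_1z|\ge2\qquad\text{and}\qquad|Q\cap H_2z|\le1 .$$
In a finite set $O$ with free actions of $H_1$ and $H_2$ this would be impossible: the first condition gives $|Q|\ge\frac25|O|$ and the second $|Q|\le\frac15|O|$. On a free $F$-set there is room.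

Let $O$ be a single free orbit. Let $T_O$ be the graph whose vertices are the $H_1$-orbits and the $H_2$-orbits in $O$ (orbits of different type count as different vertices), and whose edges are the $z\in O$, with $z$ joining $H_1z$ and $H_2z$. Each vertex has $5$ edges, because the action is free. This graph is a tree (Serre, *Trees*, I.4). Here is the argument. Edges $z$ and $hz$ with $h\in H_1\cup H_2$ share a vertex, and $H_1\cup H_2$ generates $F$, so $T_O$ is connected. A cycle would be a cyclic sequence of edges $z_1,\dots,z_m$, $m\ge2$, with $z_{i+1}=h_iz_i$, $h_i\ne1$ alternately in $H_1$ and $H_2$, and $h_m\cdots h_1z_1=z_1$. By freeness $h_m\cdots h_1=1$, which is impossible in a free product. (The case $m=2$ excludes double edges.)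

So $T_O$ is a 5-regular tree, and legality is a condition at each vertex: at least $2$ edges of $Q$ at each $H_1$-vertex, at most $1$ at each $H_2$-vertex.

**Step 3: balls and patterns.** *We name the finite pieces of information about a legal set.* For $z\in O$ let $B_R(z)$ be the set of vertices at distance at most $R$ from the vertex $H_1z$, and $E_R(z)$ the set of edges with at least one end in $B_R(z)$. The set $F$ itself is a free orbit under left multiplication. Let $F_R=E_R(1)\subseteq F$. It is finite, $1\in F_R$, the $F_R$ increase with $R$, and $\bigcup_RF_R=F$ as $T_F$ is connected. The map $\gamma\mapsto\gamma z$ is a bijection $F\to O$ commuting with left multiplication, so it is an isomorphism $T_F\cong T_O$ taking $H_1$ to $H_1z$. Hence $E_R(z)=F_Rz$ always.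

Put $L=2R+4$. Then for $z,z'\in O$
$$z'\notin F_Lz\ \Longrightarrow\ \mathrm{dist}(B_R(z),B_R(z'))\ge5 . \tag{4}$$
Otherwise $\mathrm{dist}(H_1z,H_1z')\le R+4+R=L$, so the edge $z'$ has an end in $B_L(z)$ and $z'\in E_L(z)=F_Lz$.

A function $\rho:F_R\to\{0,1\}$ is a **legal $R$-pattern** if $\rho^{-1}(1)$ satisfies the vertex condition at all vertices of $B_R(1)\subseteq T_F$. If $Q\subseteq O$ is legal and $z\in O$, then $\gamma\mapsto1_Q(\gamma z)$ is a legal $R$-pattern. Example: $F_0=H_1$, and a legal $0$-pattern is a function on $H_1$ with at least two values $1$. Next, $F_1=H_2H_1$ has $25$ elements, and a legal $1$-pattern has at least two values $1$ on $H_1$ and at most one on each $H_2h$, $h\in H_1$.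

**Lemma 6.1 (extension).** Let $O$ be one free orbit, and let $z_i\in O$ ($i\in I$, possibly empty or infinite) be such that the balls $B_i=B_R(z_i)$ have pairwise distance at least $5$. Let $\rho_i$ be legal $R$-patterns. Then there is a legal $Q\subseteq O$ with $\gamma z_i\in Q\iff\rho_i(\gamma)=1$ for all $i\in I$ and $\gamma\in F_R$.

*Proof.* Outside the balls we let $Q$ grow away from a root, so that each $H_2$-vertex receives at most one edge, from its parent. The only danger is at the boundary of the balls, and the distance $5$ takes care of it.

Let $E_i=E_R(z_i)$. These are pairwise disjoint, since an edge in two of them would put two balls at distance at most $1$. Let $Q_i=\{\gamma z_i:\rho_i(\gamma)=1\}\subseteq E_i$ and $W=\bigcup_iB_i$. Call vertices not in $W$ *outside*, and call an outside vertex *rim* if it is adjacent to $W$.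

We claim that each outside vertex $v$ has at most one edge going to $W\cup\{\text{rim vertices}\}$. Suppose there are two, to distinct neighbors $v'$ and $v''$. Then there is a path of length at most $2$ from $v$ through $v'$ to a vertex of some ball $B_i$, and another from $v$ through $v''$ to a vertex of some ball $B_j$. Neither path backtracks, as $v\notin W$, so both are geodesics. If $i\ne j$, then $B_i$ and $B_j$ have distance at most $4$, a contradiction. If $i=j$, note that $B_i$ is connected and does not contain $v$. So it lies in one component of $T_O$ with $v$ removed, and all geodesics from $v$ to $B_i$ start with the same edge. So $v'=v''$, a contradiction.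

Root the tree $T_O$ at some vertex. An outside $H_1$-vertex has $5$ edges, of which at most one leads to its parent and at most one to $W\cup\{\text{rim}\}$. So at least $3$ lead to children that are outside and not rim. Pick two of these edges. Do this at each outside $H_1$-vertex, and let $Q$ be the union of all $Q_i$ and all picked edges.

A picked edge has both ends outside, so it lies in no $E_i$. Hence $Q\cap E_i=Q_i$, which is the required prescription. We check the vertex conditions.

- At a vertex of $B_i$ all edges lie in $E_i$, and $Q\cap E_i=Q_i$ satisfies the condition there because $\rho_i$ is a legal pattern.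
- At an outside $H_1$-vertex there are two picked edges.
- At an outside $H_2$-vertex $v$, a picked edge can only come from its parent, so there is at most one, and none if $v$ is rim. An edge of some $Q_i$ at $v$ has its other end in $W$; so it occurs only if $v$ is rim, and by the claim there is at most one such edge. In either case $v$ has at most one edge of $Q$.

So $Q$ is legal. $\square$

With $I=\emptyset$ the lemma says that legal sets exist on each free orbit, hence on each free $F$-set, since legality is checked orbit by orbit.

## 7. The generic legal predicate

We now put a legal set on $SL_2(K)$, $K$ algebraically closed, and require by axioms that along curves all patterns occur which are not excluded for obvious reasons.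

**The theory $T$.** The language $\mathcal L$ is that of rings with constants for the elements of $k_0$ and a 4-ary predicate $P$. $T$ says: $K$ is an algebraically closed field extending $k_0$, $P\subseteq SL_2(K)$, and $P$ is legal for the left multiplication action of $F$ on $SL_2(K)$. The action is free, so this makes sense. Legality is expressed by universal axioms, since the $H_i$ are finite groups of named matrices. So $T$ is a $\forall\exists$-theory, and unions of chains of models are models. If $(K,P)\models T$ and $A\subseteq K$ is an algebraically closed subfield containing $k_0$, then $(A,P\cap SL_2(A))\models T$.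

**The theory $T^{\ast}$.** It adds to $T$, for all $R\ge0$, $s\ge1$ and all degree bounds, with $L=2R+4$, the following.

(Ax) If $V$ is an irreducible affine curve over $K$, $y_1,\dots,y_s:V\to SL_2$ are polynomial maps, none constant on $V$, with $y_i\ne\gamma y_j$ as maps for $i\neq j$, $\gamma\in F_L$, and $\rho_1,\dots,\rho_s$ are legal $R$-patterns, then there are infinitely many $v\in V(K)$ with $P(\gamma y_i(v))\iff\rho_i(\gamma)=1$ for all $i\le s$, $\gamma\in F_R$.

Example: $V$ the affine line, $s=1$, $R=0$, $y(t)=\begin{pmatrix}1&t\\0&1\end{pmatrix}$. For each $\Delta\subseteq H_1$ with at least two elements there must be infinitely many $t$ with $\{h\in H_1:hy(t)\in P\}=\Delta$.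

This is a first-order scheme. "Infinitely many" is expressed by asking for at least $q$ solutions, for each $q$. In algebraically closed fields irreducibility and dimension are definable in the coefficients for bounded degree (van den Dries–Schmidt, Invent. Math. 76 (1984)). So the hypotheses of (Ax) on $V$ and the $y_i$ are first-order conditions, in the field language, on the coefficients. By quantifier elimination for algebraically closed fields they hold in $K$ if and only if they hold in an algebraically closed extension of $K$. We call this *transfer*.

**Lemma 7.1.** Every model of $T$ extends to a model of $T^{\ast}$. In particular $T^{\ast}$ is consistent.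

*Proof.* *One solution.* Let $(K,P)\models T$, let $V,y_i,\rho_i$ be as in (Ax), and let $\Phi\subseteq V(K)$ be finite. Let $v$ be a generic point of $V$ over $K$ and $K'=K(v)^{alg}$. Since $V$ is a curve, $v\notin V(K)$, so $v\notin\Phi$. If $y_i(v)=c\in SL_2(K)$, then $y_i=c$ on $V$, but $y_i$ is not constant. So $y_i(v)\notin SL_2(K)$, and its $F$-orbit misses $SL_2(K)$ because $F\le SL_2(K)$. For $i\ne j$ and $\gamma\in F_L$ we have $y_i(v)\neq\gamma y_j(v)$, since the maps differ and $v$ is generic. So by (4), whenever $y_i(v)$ and $y_j(v)$ with $i\ne j$ lie in the same orbit, the balls $B_R(y_i(v))$ and $B_R(y_j(v))$ have distance at least $5$. Define $P'\subseteq SL_2(K')$ to be $P$ on $SL_2(K)$; on orbits outside $SL_2(K)$ containing some $y_i(v)$, use Lemma 6.1 with the patterns $\rho_i$; on all other orbits take any legal set. Then $(K',P')\models T$ extends $(K,P)$ and contains the solution $v\notin\Phi$.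

*All solutions.* List all pairs (instance over $K$, natural number) and build a chain of models of $T$, treating one pair after the other, with unions at limits. At each step use the first part to add a solution of the instance different from the finitely many solutions added for it before. By transfer, an instance over $K$ is still an instance over the later fields. Solutions persist, as they are described by quantifier-free formulas. The union $K^+$ contains infinitely many solutions of each instance over $K$. Now iterate $\omega$ times and take the union. An instance over the union has its coefficients in some stage, is an instance there by transfer, and is solved infinitely often at the next stage. So the union is a model of $T^{\ast}$.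

Finally $T$ has a model: $SL_2(k_0)$ is a free $F$-set, and we take any legal subset. $\square$

**Lemma 7.2 (embedding).** Let $N\models T^{\ast}$ be $\aleph_1$-saturated, $A\subseteq N$ a countable algebraically closed subfield containing $k_0$, and $(B,P_B)\models T$ a countable extension of $(A,P_N\cap SL_2(A))$. Then $(B,P_B)$ embeds in $N$ over $A$ as an $\mathcal L$-structure.

*Proof.* *Reduction to one generator.* Write $B$ as the union of a chain $A=B_0\subseteq B_1\subseteq\cdots$ with $B_{n+1}=B_n(x_n)^{alg}$. Each $(B_n,P_B\cap SL_2(B_n))$ is a model of $T$, so we can extend the embedding step by step, with the image of $B_n$ in the role of $A$. So assume $B=A(x)^{alg}$ with $x$ transcendental over $A$.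

*Reduction to finite parts.* By $\aleph_1$-saturation it suffices to satisfy in $N$ each finite part of the quantifier-free diagram of $(B,P_B)$ over $A$, since a realization of the whole diagram is an embedding over $A$. The finite part consists of polynomial equations and inequations over $A$ and of statements $P(m)$ or $\neg P(m)$ for finitely many 4-tuples $m$ from $B$. If $m\notin SL_2(B)$, then $\neg P(m)$ follows from the inequation $\det m\neq1$, which we add. If $m\in SL_2(A)$, the statement is true in $N$ already. Choose $y_1,\dots,y_s\in SL_2(B)\setminus SL_2(A)$ representing the distinct $F$-orbits of the remaining matrices $m$, and $R$ so large that all of these lie in $\bigcup_iF_Ry_i$. Let $\rho_i(\gamma)=1\iff\gamma y_i\in P_B$. Since $P_B$ is legal, $\rho_i$ is a legal $R$-pattern.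

*Using the axiom.* Let $\beta$ be a finite tuple from $B$ containing $x$, all elements involved, and the entries of the $y_i$. Let $V$ be its locus over $A$, i.e. the zero set of the ideal of all polynomials over $A$ vanishing at $\beta$. This ideal is prime and $A(\beta)$ has transcendence degree $1$ over $A$, so $V$ is an irreducible affine curve over $A$. The $y_i$ are given by coordinates, and $\det=1$ holds at $\beta$, so they are polynomial maps $V\to SL_2$. If $y_i$ were constant on $V(A)$ with value $c\in SL_2(A)$, we would get $y_i=c$ at $\beta$, but $y_i\notin SL_2(A)$. If $y_i=\gamma y_j$ on $V(A)$ with $i\ne j$ and $\gamma\in F$, this would hold at $\beta$, but the orbits are distinct. By transfer all hypotheses of (Ax) hold over $N$. So, if $s\ge1$, infinitely many $v\in V(N)$ satisfy $P(\gamma y_i(v))\iff\rho_i(\gamma)=1$ for $i\le s$, $\gamma\in F_R$; if $s=0$, take all the infinitely many $v\in V(N)$.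

Each equation over $A$ true at $\beta$ holds on $V$. Each inequation over $A$ true at $\beta$ fails at only finitely many points of the curve. So some $v$ as above satisfies the whole algebraic part. For a matrix $m=\gamma y_i$, the relation $m=\gamma y_i$ is a system of equations over $k_0$ true at $\beta$, so $m(v)=\gamma y_i(v)$ and $P(m(v))\iff\rho_i(\gamma)=1\iff m\in P_B$. $\square$

**Lemma 7.3.** Let $M,N\models T^{\ast}$ be $\aleph_1$-saturated and $f:A\to A'$ an $\mathcal L$-isomorphism between countable algebraically closed subfields of $M$, $N$ containing $k_0$ (with the induced predicates). Then $f$ is elementary.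

*Proof.* Such maps form a back-and-forth system. Given $x\in M$, let $B=A(x)^{alg}\subseteq M$ with $P_B=P_M\cap SL_2(B)$, a model of $T$. Identifying $A$ with $A'$ via $f$, Lemma 7.2 gives an $\mathcal L$-embedding of $B$ in $N$ extending $f$, whose image is a countable algebraically closed field. The other direction is symmetric. $\square$

## 8. No point-finite sequence of two-covering sets

We prove Theorem 3. Let $M\models T^{\ast}$ be $\aleph_1$-saturated, and let $G=SL_2(M)$ carry all relations on $G$ that are $\emptyset$-definable in $M$. A set of formulas over a countable subset of $G$ translates to one in $M$ over a countable set, so $G$ is $\aleph_1$-saturated.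

**Step 1: $G$ is not definably amenable.** *This uses only that $P$ is legal.* Let $\mu$ be a left-invariant measure on $\mathrm{Def}(G)$. The sets $hP$, $h\in F$, are definable in $G$. For $x\in G$ we have $\sum_{h\in H_1}1_{hP}(x)=|P\cap H_1x|\ge2$, so $5\mu(P)\ge2$. Likewise $\sum_{h\in H_2}1_{hP}(x)=|P\cap H_2x|\le1$, so $5\mu(P)\le1$. This is a contradiction.

From now on let $(G,a)_{a\in A}$ be $\aleph_0$-saturated, and suppose that $k_{(G,A)}\neq2$. (If $A$ is countable, $(G,a)_{a\in A}$ is $\aleph_0$-saturated, because $G$ is $\aleph_1$-saturated.) Lemma 1.1 for $(G,a)_{a\in A}$ gives $A$-definable sets $D_n$ and $g_n\in G$ with $D_n\cup g_nD_n=G$ such that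
$$\text{every }x\in G\text{ lies in only finitely many }D_n . \tag{5}$$
We look for a point $x^{\ast}$ in infinitely many $D_n$. Since $G=D_n\cup g_nD_n$, it is enough that $g_nx^{\ast}\notin D_n$ for infinitely many $n$, for then $g_nx^{\ast}\in g_nD_n$.

**Step 2: a region $U$ that avoids almost all $D_n$.** *Baire's theorem makes (5) uniform on a definable set.* Let $M_0\preceq M$ be countable, with $g_n\in SL_2(M_0)$ for all $n$ and containing the entries of the countably many parameters used in the $D_n$. Call $x\in G$ *generic over $M_0$* if it lies in no proper Zariski closed subset of $SL_2$ defined over $M_0$. Let $Z$ be the set of types over $M_0$, in the sense of $M$, of elements $x\in G$ generic over $M_0$. It is closed in the type space, as its complement in the space of types of elements of $G$ is a union of clopen sets. It is nonempty: $SL_2$ is irreducible, so finitely many proper closed subsets do not cover it, and $M$ is $\aleph_1$-saturated. All types in $Z$ are realized in $M$, so by (5)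
$$Z=\bigcup_NZ_N,\qquad Z_N=Z\cap\bigcap_{n\ge N}[G\setminus D_n],$$
with $Z_N$ closed. By Baire's theorem in the compact space $Z$ there are $N$ and an $M_0$-definable $U\subseteq G$ with $\emptyset\ne[U]\cap Z\subseteq Z_N$. That is, $U$ contains generic elements, and
$$y\in U\text{ generic over }M_0\ \Longrightarrow\ y\notin D_n\text{ for all }n\ge N . \tag{6}$$
So it suffices to find $x^{\ast}$, generic over $M_0$, with $g_nx^{\ast}\in U$ for infinitely many $n\ge N$.

**Step 3: a finite condition for membership in $U$.** *We show that finitely many values of $P$ are enough to force $x\in U$.* Fix $x\in U$ generic over $M_0$. Let $B=M_0(x)^{alg}\subseteq M$ and $P_B=P\cap SL_2(B)$. If $e:(B,P_B)\to M$ is an $\mathcal L$-embedding over $M_0$, then $e$ is elementary by Lemma 7.3, so $e(x)\in U$. In other words, each realization in $M$ of the quantifier-free diagram of $(B,P_B)$ over $M_0$ satisfies "$x\in U$". The diagram is countable, so by $\aleph_1$-saturation a finite part $\Sigma_0$ of it implies "$x\in U$" in $M$.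

As in the proof of Lemma 7.2, choose $y_1,\dots,y_s\in SL_2(B)\setminus SL_2(M_0)$ in distinct $F$-orbits and $R$ such that the matrices in $SL_2(B)\setminus SL_2(M_0)$ at which $\Sigma_0$ mentions $P$ lie in $\bigcup_iF_Ry_i$. Put $\rho_i(\gamma)=1\iff\gamma y_i\in P$ for $\gamma\in F_R$, a legal $R$-pattern. We claim:
$$\begin{gathered}\text{if }e:B\to M\text{ is a field embedding over }M_0\text{ with }P(\gamma e(y_i))\Leftrightarrow\rho_i(\gamma)=1\\ \text{for all }i\le s,\ \gamma\in F_R,\text{ then }e(x)\in U.\end{gathered} \tag{7}$$
Indeed, under $e$ the algebraic part of $\Sigma_0$ stays true; statements about tuples outside $SL_2$ and about matrices over $M_0$ stay true; and a statement about $m=\gamma y_i$ becomes one about $e(m)=\gamma e(y_i)$, because $e$ fixes $F\le SL_2(k_0)$, and it is true by assumption. So $e$ gives a realization of $\Sigma_0$, hence $e(x)\in U$.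

**Step 4: moving the condition to $g_nx$, and a clash.** *We write down what is needed for $g_nx^{\ast}\in U$.* The element $g_nx$ is generic over $M_0$, since left multiplication by $g_n\in SL_2(M_0)$ is an automorphism of the variety $SL_2$ over $M_0$. Also $M_0(g_nx)=M_0(x)$. Two generic points of the irreducible variety $SL_2$ over $M_0$ are conjugate, so there is an automorphism of $M_0(x)$ over $M_0$ taking $x$ to $g_nx$. It extends to a field automorphism $\sigma_n$ of $B$ over $M_0$ with $\sigma_n(x)=g_nx$. It fixes $F$ pointwise and preserves $SL_2(B)\setminus SL_2(M_0)$. If $e:B\to M$ is a field embedding over $M_0$ and $x^{\ast}=e(x)$, then $g_nx^{\ast}=e(\sigma_n(x))$. So by (7) applied to $e\circ\sigma_n$, we want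
$$P(\gamma\,e\sigma_n(y_i))\Leftrightarrow\rho_i(\gamma)=1\qquad(i\le s,\ \gamma\in F_R) \tag{8}$$
for infinitely many $n$ at once.

The direct attempt is to choose a new legal set $P'$ on $SL_2(B)$ with pattern $\rho_i$ at $\sigma_n(y_i)$ for *all* $n\ge N$, and then to embed $(B,P')$ in $M$. This can break down. Suppose for instance $y_1=x$ and $y_2=gx$ with $g\in SL_2(M_0)\setminus F$, and $g_m=gg_n$ for some $n\ne m$. Then $\sigma_n(y_2)=gg_nx=g_mx=\sigma_m(y_1)$, and if $\rho_1\ne\rho_2$, two different patterns are demanded at the same point. Even for different points, two overlapping balls in one tree can carry incompatible patterns. But we need only infinitely many $n$, and such clashes cannot occur for all pairs from an infinite set.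

**Step 5: Ramsey's theorem separates the points.** *We pass to an infinite set $I$ of indices without clashes.* Let $L=2R+4$. Color the pairs $n<m$ in $[N,\omega)$ by
$$C(n,m)=\{(i,j,\gamma):\ i,j\le s,\ \gamma\in F_L\cup F_L^{-1},\ \sigma_n(y_i)=\gamma\sigma_m(y_j)\},$$
a subset of a fixed finite set. By Ramsey's theorem there is an infinite $I\subseteq[N,\omega)$ on which $C(n,m)$ has a constant value $C$.

Let $(i,j,\gamma)\in C$ and let $n<m<l$ be in $I$. The pairs $(n,l)$ and $(m,l)$ give $\sigma_n(y_i)=\gamma\sigma_l(y_j)=\sigma_m(y_i)$. The pair $(n,m)$ gives $\sigma_n(y_i)=\gamma\sigma_m(y_j)$. So $\sigma_m(y_i)=\gamma\sigma_m(y_j)$, and applying $\sigma_m^{-1}$, which fixes $\gamma$, we get $y_i=\gamma y_j$. The $y$'s lie in distinct $F$-orbits, so $i=j$, and by freeness $\gamma=1$. Thus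
$$(i,j,\gamma)\in C\ \Longrightarrow\ i=j\text{ and }\gamma=1 . \tag{9}$$
Also, for fixed $n$ and $i\neq j$ the points $\sigma_n(y_i)$ and $\sigma_n(y_j)$ lie in different $F$-orbits, because $\sigma_n$ commutes with the action of $F$. Let $\mathcal Y=\{\sigma_n(y_i):n\in I,\ i\le s\}$. Then the following hold.

- Each $z\in\mathcal Y$ equals $\sigma_n(y_i)$ for only one value of $i$, so $\rho_z:=\rho_i$ is well defined. Let $\sigma_n(y_i)=\sigma_m(y_j)$. If $n=m$, then $i=j$, as different indices give different orbits. If $n<m$, say, then $(i,j,1)\in C$, as $1\in F_L$, and $i=j$ by (9).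
- If $z\neq z'$ are in $\mathcal Y$, then $z'\notin F_Lz$. Suppose $z'=\gamma z$ with $\gamma\in F_L$, and $z=\sigma_m(y_j)$, $z'=\sigma_n(y_i)$. If $n=m$, then $i=j$, since the two points are in one orbit, so $z=z'$. If $n<m$, then $(i,j,\gamma)\in C$, and if $n>m$, then $z=\gamma^{-1}z'$ gives $(j,i,\gamma^{-1})\in C$. In both cases $\gamma=1$ by (9), so $z=z'$.
- $\mathcal Y\cap SL_2(M_0)=\emptyset$, since $y_i\notin SL_2(M_0)$.

**Step 6: a new legal set on $B$, and its embedding.** *We realize all the patterns at $\mathcal Y$ together, and place the result inside $M$.* By the second point and (4), the balls $B_R(z)$ for distinct $z\in\mathcal Y$ in the same orbit have distance at least $5$. Apply Lemma 6.1 on each $F$-orbit of $SL_2(B)$ outside $SL_2(M_0)$, with the points of $\mathcal Y$ in that orbit and the patterns $\rho_z$; on $SL_2(M_0)$ keep $P$. We get a legal $P'\subseteq SL_2(B)$ with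
$$P'\cap SL_2(M_0)=P\cap SL_2(M_0),\qquad P'(\gamma\sigma_n(y_i))\Leftrightarrow\rho_i(\gamma)=1\quad(n\in I,\ i\le s,\ \gamma\in F_R).$$
So $(B,P')\models T$ is a countable extension of $(M_0,P\cap SL_2(M_0))$. Lemma 7.2, with $N=M$ and $A=M_0$ there, gives an $\mathcal L$-embedding $e:(B,P')\to M$ over $M_0$. Put $x^{\ast}=e(x)$.

**Step 7: the contradiction.** *We check that $x^{\ast}$ lies in $D_n$ for all $n\in I$.* Let $n\in I$. The map $e\circ\sigma_n$ is a field embedding of $B$ in $M$ over $M_0$, and
$$P(\gamma\,e\sigma_n(y_i))\Leftrightarrow P'(\gamma\sigma_n(y_i))\Leftrightarrow\rho_i(\gamma)=1 ,$$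
which is (8). By (7), $g_nx^{\ast}=e(\sigma_n(x))\in U$. Moreover $x^{\ast}$ is generic over $M_0$, as $e$ is a field embedding over $M_0$, and so $g_nx^{\ast}$ is generic over $M_0$ too. Since $n\ge N$, (6) gives $g_nx^{\ast}\notin D_n$. As $G=D_n\cup g_nD_n$, it follows that $g_nx^{\ast}\in g_nD_n$, i.e. $x^{\ast}\in D_n$. This holds for all $n$ in the infinite set $I$ and contradicts (5). So $k_{(G,A)}=2$, and Theorem 3 is proved. $\blacksquare$
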